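\title{The cancellation law for equidecomposability of geometric bodies}

\begin{abstract}
A geometric body in $\mathbb{R}^n$ is a bounded regular open set whose boundary has Lebesgue measure zero. We prove that if $m$ disjoint copies of a body $A$ can be cut into finitely many bodies and reassembled into $m$ disjoint copies of a body $B$, then $A$ itself can be cut and reassembled into $B$; the pieces may be moved by any group of isometries that contains all translations. In particular, the cancellation law for geometric bodies holds in the line and in the plane. The hypothesis is read as a flow from $A$ to $B$ with values in $\frac1m\mathbb{Z}$. We round this flow to an integral one along the orbits of a translation action of $\mathbb{Z}^2$ on a torus, using a hierarchy of finite pieces that depend on the point in a Jordan measurable way, and we show that every integral flow can be converted into an equidecomposition. The same tools describe the monoid of equidecomposability types.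
\end{abstract}

\section{The question and the result}\label{sec:intro}

Let $\mu$ be Lebesgue measure on $\mathbb{R}^n$. A set $U\subseteq\mathbb{R}^n$ is \emph{regular open} if $U=\operatorname{Int}\overline{U}$. A \emph{geometric body}, or \emph{body}, is a bounded regular open set whose boundary is null; the family of bodies is denoted by $\mathcal{R}_v$. The \emph{join} of bodies $A_1,\dots,A_k$ is
\[
\bigvee_{i} A_i=\operatorname{Int}\overline{A_1\cup\dots\cup A_k}.
\]
Let $H$ be a group of isometries of $\mathbb{R}^n$. Bodies $A$ and $B$ are \emph{equidecomposable in $\mathcal{R}_v$ with respect to $H$}, written $A\sim_H B$, if there are pairwise disjoint bodies $A_1,\dots,A_k$ and $g_1,\dots,g_k\in H$ such that $A=\bigvee_iA_i$, the sets $g_1A_1,\dots,g_kA_k$ are pairwise disjoint, and $B=\bigvee_ig_iA_i$. When $H$ is the group $G$ of all isometries we write $A\sim B$.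

These definitions describe cutting with scissors. The pieces are open, so the cuts belong to no piece, and the join restores them: $(0,1)\vee(1,2)=(0,2)$. Since the cuts are null, $A\sim_HB$ implies $\mu(A)=\mu(B)$. Bodies can be much wilder than polygons: the union of the gaps of odd generation of the middle-thirds Cantor set is a body in the line whose boundary is the whole Cantor set, because every point of the Cantor set is a limit of gaps of odd and of even generation.

Assume that $H$ contains all translations. For a body $A$ and an integer $m\ge1$ let $mA=\bigvee_{j=1}^mh_jA$, where $h_1,\dots,h_m\in H$ are chosen so that the sets $h_jA$ are pairwise disjoint. Such $h_j$ exist because $A$ is bounded, and up to $\sim_H$ the choice does not matter (Lemma~\ref{lem:bodies}). The \emph{cancellation law} for equidecomposability in $\mathcal{R}_v$ is the statement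
\[
mA\sim mB\ \Longrightarrow\ A\sim B\qquad\text{for all bodies $A,B$ and all $m\ge1$.}
\]
The question, posed in \cite{BT}, is whether this law holds in the line and whether it holds in the plane. The answer is yes in both cases.

\begin{theorem}\label{thm:main}
Let $n\ge1$ and let $H$ be a group of isometries of $\mathbb{R}^n$ that contains all translations. If $A,B$ are geometric bodies, $m\ge1$ and $mA\sim_HmB$, then $A\sim_HB$. In particular ($n=1,2$ and $H=G$), the cancellation law for equidecomposability in $\mathcal{R}_v$ holds in $\mathbb{R}^1$ and in $\mathbb{R}^2$.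
\end{theorem}

For finite unions of intervals in the line the law is immediate: $mA\sim mB$ gives $\mu(A)=\mu(B)$, and laying the intervals end to end shows that $A$ and $B$ are both equidecomposable with one interval of that length. A second reason to expect the law comes from combinatorics. Allow arbitrary sets as pieces and take unions exactly. An equidecomposition of $mA$ with $mB$ sends the copy of $x\in A$ in the $j$th copy of $A$ to the copy of some $y\in B$ in some copy of $B$, where $y=gx$ and $g$ ranges over a finite set of isometries. Drawing an edge from $x$ to $y$ for each such pair, we obtain a bipartite multigraph on $A$ and $B$ in which every vertex has degree $m$. Such a graph has a perfect matching, by Hall's marriage theorem and a compactness argument, and sorting the points of $A$ by the isometry on their matching edge gives an equidecomposition of $A$ with $B$. But the matching is chosen separately on each component of the graph, and nothing controls the pieces. The next example shows that this loss is real: the graph may have no measurable matching at all.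

\begin{example}\label{ex:fold}
Let $A=B=(0,1)$, let $u\in(0,1)$ be irrational, and consider the intervals and isometries
\[
\begin{array}{llll}
I_1=(0,1-u), & I_2=(1-u,1), & I_3=(0,u), & I_4=(u,1),\\[2pt]
g_1x=x+u, & g_2x=2-u-x, & g_3x=u-x, & g_4x=x-u.
\end{array}
\]
The images $g_iI_i$ are $(u,1)$, $(1-u,1)$, $(0,u)$, $(0,1-u)$. Cutting one copy of $A$ into $I_1,I_2$ and another into $I_3,I_4$, and assembling $g_3I_3,g_1I_1$ and $g_4I_4,g_2I_2$, we obtain an equidecomposition of $2A$ with $2B$. We claim that there are no measurable sets $A_i\subseteq I_i$ such that the $A_i$ partition $A$ and the $g_iA_i$ partition $B$ up to null sets.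

Let $\phi(t)$ be the distance from $t\in\mathbb{R}$ to $2\mathbb{Z}$; thus $\phi(t)=\phi(t')$ if and only if $t'\equiv\pm t \pmod 2$. On $(0,1)$ the map $x\mapsto\phi(x+u)$ is $g_1$ on $I_1$ and $g_2$ on $I_2$, and $x\mapsto\phi(x-u)$ is $g_3$ on $I_3$ and $g_4$ on $I_4$. Given sets $A_i$ as above, let $s=1$ on $A_1\cup A_2$ and $s=-1$ on $A_3\cup A_4$, and extend $s$ to an odd $2$-periodic function on $\mathbb{R}$. Then $\phi(t)$ is sent to $\phi(t+s(t)u)$ for almost every $t$, since this holds on $(0,1)$ and both expressions are unchanged by $t\mapsto-t$ and $t\mapsto t+2$. The point $\phi(t+u)$ of $B$ can come only from $\phi(t)$, which happens if $s(t)=1$, or from $\phi(t+2u)$, which happens if $s(t+2u)=-1$. For almost every $t$ exactly one of the two occurs, that is, $s(t+2u)=s(t)$. The Fourier coefficients of $s$ on $\mathbb{R}/2\mathbb{Z}$ then satisfy $(e^{2\pi iku}-1)\hat s(k)=0$, so $s$ is almost everywhere constant. A constant $\pm1$ is not odd.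
\end{example}

Here $A\sim B$ holds, of course, but by an isometry that the given equidecomposition does not use. So a proof of Theorem~\ref{thm:main} must bring in new isometries, and ours brings in translations. It replaces matchings by \emph{flows}: integer-valued functions that record how much mass is sent along each isometry, with signs and multiplicities allowed. Section~\ref{sec:monoid} sets up this language and moves the problem to a torus. Section~\ref{sec:model} works through the case of a single rotation and splits the theorem into two propositions: fractional flows can be rounded, and integral flows give equidecompositions. The second is proved in Sections~\ref{sec:tiles} and~\ref{sec:integral}, the first in Sections~\ref{sec:toast} and~\ref{sec:rounding}. Section~\ref{sec:types}, which is not needed for Theorem~\ref{thm:main}, describes the monoid of all equidecomposability types.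

\section{Tame functions, the type monoid and the torus}\label{sec:monoid}

From now on $n\ge1$ and $H$ are as in Theorem~\ref{thm:main}. Let $X$ be $\mathbb{R}^n$ or the torus $\mathbb{T}=\mathbb{R}^n/\mathbb{Z}^n$, with Lebesgue measure $\mu$, so that $\mu(\mathbb{T})=1$. A set is \emph{conull} if its complement is null.

\subsection{Jordan sets and tame functions}

A subset of $X$ is \emph{Jordan} if it is bounded and its boundary is null. The boundaries of $S\cup S'$, $S\cap S'$ and $S\setminus S'$ lie in $\partial S\cup\partial S'$, so finite unions, intersections and differences of Jordan sets are Jordan, and so are isometric images. A \emph{Jordan function} on a Jordan set $Z\subseteq\mathbb{T}$ is an everywhere defined function with finitely many values whose level sets are Jordan. A Jordan function on $\mathbb{R}^n$ is a function with finitely many values in an abelian group whose level sets for nonzero values are Jordan; in particular its support is bounded. Three facts are used constantly.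
\begin{enumerate}
\item[(J1)] The restriction of a Jordan function to a Jordan subset is Jordan, and a function that is Jordan on each member of a finite partition of $Z$ into Jordan sets is Jordan on $Z$.
\item[(J2)] If $f_1,\dots,f_r$ are Jordan functions and $\Psi$ is any map, with $\Psi(0,\dots,0)=0$ in the case of $\mathbb{R}^n$, then $\Psi(f_1,\dots,f_r)$ is Jordan, because its level sets are finite unions of intersections of level sets of the $f_i$.
\item[(J3)] A Jordan function on $X$ is locally constant off a closed null set, namely the union of the boundaries of its level sets.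
\end{enumerate}
A function on $X$ is \emph{tame} if it agrees almost everywhere with a Jordan function. The class of Jordan sets is not closed under countable unions, but our constructions have infinitely many stages. The following lemma is what survives.

\begin{lemma}\label{lem:tame}
Let $k$ be a function with finitely many values, defined on a conull subset of $\mathbb{T}$.
\begin{enumerate}
\item[(a)] If $k$ is defined and locally constant on an open conull set $U$, then $k$ is tame.
\item[(b)] If $Z_1,Z_2,\dots$ are disjoint Jordan sets with conull union and $k$ is a Jordan function on each $Z_i$, then $k$ is tame.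
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Redefine $k$ off $U$ to be one fixed value. Every point of $U$ is an interior point of a level set, so the boundaries of all level sets lie in the null set $\mathbb{T}\setminus U$.

(b) Let $U$ be the union, over all $i$ and all values $c$, of the interiors of the sets $\{y\in Z_i:k(y)=c\}$. Then $U$ is open, $k$ is locally constant on $U$, and $Z_i\setminus U$ is null for each $i$. So $U$ is conull and (a) applies.
\end{proof}

Let $J(X)$ be the group of $\mathbb{Z}$-valued tame functions, identified when they are equal almost everywhere; let $J_+(X)$ be the set of its nonnegative elements and $J_m(X)=\frac1mJ(X)$. Equalities and inequalities between tame functions are meant almost everywhere; when values at points are needed, we fix Jordan representatives. We write $f^\pm=\max(\pm f,0)$. An isometry $g$ acts by $(gf)(x)=f(g^{-1}x)$, and $(1-g)f=f-gf$. An element $\gamma\in\mathbb{T}$ acts on functions on $\mathbb{T}$ by translation, $(\gamma f)(x)=f(x-\gamma)$, and $\gamma^k$ denotes translation by $k\gamma$.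

\subsection{The monoid of types}

Working with functions rather than sets lets pieces overlap, so that $m$ copies of $A$ become the function $m1_A$. For $f,f'\in J_+(\mathbb{R}^n)$ put $f\approx f'$ if there are finitely many $p_i\in J_+(\mathbb{R}^n)$ and $g_i\in H$ with $f=\sum_ip_i$ and $f'=\sum_ig_ip_i$.

We need a fixed rule for matching units. Given nonnegative integers $q_1,\dots,q_r$ and $q'_1,\dots,q'_s$ with partial sums $Q_i=q_1+\dots+q_i$ and $Q'_j=q'_1+\dots+q'_j$, let
\begin{equation}\label{eq:rule}
n_{ij}=\text{length of }[Q_{i-1},Q_i)\cap[Q'_{j-1},Q'_j).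
\end{equation}
The $n_{ij}$ are nonnegative integers. If $Q_r\le Q'_s$, then $\sum_jn_{ij}=q_i$ and $\sum_in_{ij}\le q'_j$; if $Q_r=Q'_s$, then also $\sum_in_{ij}=q'_j$. Applying \eqref{eq:rule} at every point and using (J2), we see that two decompositions $\sum_iq_i=\sum_jq'_j$ in $J_+(X)$ have a \emph{common refinement}: functions $r_{ij}\in J_+(X)$ with $\sum_jr_{ij}=q_i$ and $\sum_ir_{ij}=q'_j$.

The relation $\approx$ is reflexive, symmetric and compatible with addition. It is transitive: if $f=\sum p_i$, $f'=\sum g_ip_i=\sum q_j$, $f''=\sum h_jq_j$, and $(r_{ij})$ is a common refinement of the two decompositions of $f'$, then $f=\sum_{i,j}g_i^{-1}r_{ij}$ and $f''=\sum_{i,j}(h_jg_i)g_i^{-1}r_{ij}$. So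
\[
M=J_+(\mathbb{R}^n)/{\approx}
\]
is a commutative monoid under $[f]+[f']=[f+f']$, the \emph{type monoid}. We write $a\le b$ if $a+z=b$ for some $z\in M$. The map $\mu([f])=\int f$ is well defined and additive, and $\mu(a)=0$ implies $a=0$.

\begin{lemma}[refinement]\label{lem:refine}
If $a_1+a_2=b_1+b_2$ in $M$, there are $x_{kl}\in M$ with $a_k=x_{k1}+x_{k2}$ and $b_l=x_{1l}+x_{2l}$ for $k,l\in\{1,2\}$.
\end{lemma}

\begin{proof}
Let $a_k=[f_k]$, $b_l=[f'_l]$, $f_1+f_2=\sum p_i$ and $f'_1+f'_2=\sum g_ip_i$. Common refinements give $p_i=p_{i1}+p_{i2}$ with $\sum_ip_{ik}=f_k$, and $g_ip_i=q_{i1}+q_{i2}$ with $\sum_iq_{il}=f'_l$. For each $i$ let $(r_i^{kl})_{k,l}$ be a common refinement of $p_{i1}+p_{i2}=g_i^{-1}q_{i1}+g_i^{-1}q_{i2}$, and put $x_{kl}=[\sum_ir_i^{kl}]=[\sum_ig_ir_i^{kl}]$. Then $x_{k1}+x_{k2}=[\sum_ip_{ik}]=a_k$ and $x_{1l}+x_{2l}=[\sum_iq_{il}]=b_l$.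
\end{proof}

\begin{lemma}[bodies]\label{lem:bodies}
\begin{enumerate}
\item[(a)] Every $\{0,1\}$-valued $f\in J_+(\mathbb{R}^n)$ equals $1_A$ for a body $A$.
\item[(b)] If $A,B$ are bodies and $A\setminus B$ is null, then $A\subseteq B$; if $A\cap B$ is null, then $A\cap B=\emptyset$.
\item[(c)] A join of bodies is a body and differs from their union by a null set.
\item[(d)] For bodies $A,B$ we have $A\sim_HB$ if and only if $[1_A]=[1_B]$ in $M$. Moreover $[1_{mA}]=m[1_A]$, whatever copies are used to form $mA$.
\end{enumerate}
\end{lemma}

\begin{proof}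
Let $O$ be a bounded open set with null boundary and $O^*=\operatorname{Int}\overline O$. Then $O\subseteq O^*\subseteq\overline O$, so $\overline{O^*}=\overline O$, the set $O^*$ is regular open, and both $\partial O^*$ and $O^*\setminus O$ lie in $\partial O$. Thus $O^*$ is a body that equals $O$ up to a null set. For (a) take for $O$ the interior of the Jordan set $\{f=1\}$ of a Jordan representative, and for (c) take $O=\bigcup_iA_i$.

(b) The set $A\setminus\overline B$ is open and null, hence empty, so $A\subseteq\operatorname{Int}\overline B=B$. The set $A\cap B$ is open, so it is empty if it is null.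

(d) If $A\sim_HB$ by pieces $A_i$ and isometries $g_i$, then $1_A=\sum1_{A_i}$ and $1_B=\sum g_i1_{A_i}$ by (c). Conversely, if $1_A=\sum p_i$ and $1_B=\sum g_ip_i$, then each $p_i$ is $\{0,1\}$-valued, so $p_i=1_{A_i}$ for a body $A_i$. The $A_i$ are disjoint up to null sets and their join equals $A$ up to a null set, so by (b) they are disjoint with join $A$; the same argument applies to the bodies $g_iA_i$ and $B$. Finally $1_{mA}=\sum_jh_j1_A\approx m1_A$.
\end{proof}

By part (d), Theorem~\ref{thm:main} follows once we show that $ma=mb$ implies $a=b$ in $M$.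

\subsection{Flows}

If $\psi(x)$ is an amount of mass sent from $x$ to $gx$, then $((1-g)\psi)(x)=\psi(x)-\psi(g^{-1}x)$ is the outflow at $x$ minus the inflow. We therefore call an identity
\[
f-f'=\sum_i(1-g_i)\psi_i\qquad(\text{finite sum},\ g_i\in H)
\]
a \emph{flow} from $f$ to $f'$. It is \emph{integral} if all $\psi_i$ lie in $J(\mathbb{R}^n)$. The finite sums $\sum_i(1-g_i)\psi_i$ with $g_i\in H$ and $\psi_i\in J(\mathbb{R}^n)$ are the \emph{integral coboundaries}; they form a subgroup $\mathcal{B}$ of $J(\mathbb{R}^n)$, and they have integral zero. If $[f]=[f']$, then $f-f'=\sum(1-g_i)p_i\in\mathcal{B}$. An equidecomposition is the special flow in which every unit of $f$ makes exactly one move; a general flow may send negative amounts and may route mass through points where $f$ and $f'$ vanish.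

Let $t_w$ be the translation by $w\in\mathbb{R}^n$. If $gx=Lx+b$ with $L$ orthogonal, then $gt_wg^{-1}=t_{Lw}$. Hence for a translation $t$ and any function $\eta$,
\begin{equation}\label{eq:conj}
(1-g)(1-t)\eta=(1-t)\eta-(1-gtg^{-1})\,g\eta
\end{equation}
is a sum of two terms that involve translations only. This identity is how rotations and reflections will be eliminated.

\subsection{Passing to the torus}

Let $I=[0,1)^n$. For $f\in J_m(\mathbb{R}^n)$ let $(\pi f)(x+\mathbb{Z}^n)=\sum_{z\in\mathbb{Z}^n}f(x+z)$. Since $f$ has bounded support, only finitely many $z$ contribute for $x\in I$, and $\pi f\in J_m(\mathbb{T})$; also $\int\pi f=\int f$. For $F\in J_m(\mathbb{T})$ let $\tilde F\in J_m(\mathbb{R}^n)$ be equal to $F$ on $I$ and to $0$ elsewhere, so that $\pi\tilde F=F$. For a translation $t$ of $\mathbb{R}^n$ with image $\bar t\in\mathbb{T}$ we have $\pi(t\xi)=\bar t\,\pi\xi$. For $F\in J_+(\mathbb{T})$ put $[F]=[\tilde F]\in M$; this is additive in $F$, and $\mu([F])=\int F$.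

\begin{lemma}\label{lem:torus}
\begin{enumerate}
\item[(a)] $[\pi f]=[f]$ for $f\in J_+(\mathbb{R}^n)$, and $[\gamma F]=[F]$ for $F\in J_+(\mathbb{T})$ and $\gamma\in\mathbb{T}$.
\item[(b)] Let $\xi\in J_m(\mathbb{R}^n)$ and $\pi\xi=F+\sum_j(1-\gamma_j)\eta_j$ with finitely many $\gamma_j\in\mathbb{T}$ and $F,\eta_j\in J_m(\mathbb{T})$. Then $\xi=\tilde F+\sum_i(1-t_i)\eta'_i$ with finitely many translations $t_i$ and $\eta'_i\in J_m(\mathbb{R}^n)$.
\end{enumerate}
\end{lemma}

Part (b) with $m=1$ says that the $\eta'_i$ are integral when $\xi$, $F$ and the $\eta_j$ are.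

\begin{proof}
For $\xi\in J_m(\mathbb{R}^n)$ we have $\xi=\sum_z\xi1_{I+z}$ and $\widetilde{\pi\xi}=\sum_zt_{-z}(\xi1_{I+z})$, both sums being finite. This gives the first claim of (a). If $t$ is a lift of $\gamma$, then $[\gamma F]=[\pi(t\tilde F)]=[t\tilde F]=[\tilde F]$. For (b), let $t_j$ be a lift of $\gamma_j$ and $\xi_0=\xi-\tilde F-\sum_j(1-t_j)\tilde\eta_j$. Then $\pi\xi_0=0$, so $\xi_0=\xi_0-\widetilde{\pi\xi_0}=\sum_z(1-t_{-z})(\xi_01_{I+z})$.
\end{proof}

Fix once and for all $\alpha,\beta\in\mathbb{T}$ whose $2n$ coordinates together with $1$ are linearly independent over $\mathbb{Q}$; the pairs that fail this condition lie on countably many hyperplanes. The characters of $\mathbb{T}$ are $\chi_k(x)=e^{2\pi i\,k\cdot x}$, $k\in\mathbb{Z}^n$. By the choice of $\alpha$, $\chi_k(\alpha)\ne1$ for $k\ne0$, and $\chi_k(\alpha)\ne-1$ for all $k$, because $\chi_k(\alpha)=-1$ would give $\chi_{2k}(\alpha)=1$ with $k\neq0$. The $k$th Fourier coefficient of $\alpha f$ is $\chi_k(-\alpha)\hat f(k)$. Hence for bounded measurable $f$ on $\mathbb{T}$: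
\begin{equation}\label{eq:ergodic}
\alpha f=f\ \Rightarrow\ f\text{ is a.e. constant},\qquad\qquad \alpha f=-f\ \Rightarrow\ f=0\text{ a.e.}
\end{equation}
We shall also use that $1-\alpha^k=(1-\alpha)S_k$ for $k\in\mathbb{Z}$, where $S_k=1+\alpha+\dots+\alpha^{k-1}$ for $k>0$, $S_0=0$, and $S_k=-(\alpha^{k}+\dots+\alpha^{-1})$ for $k<0$.

\section{A model case and the plan of the proof}\label{sec:model}

Suppose that $m=2$ and that all pieces are moved by powers of the single translation $\alpha$: let $u,v\in J_+(\mathbb{T})$ be nonzero with $2u=\sum p_i$ and $2v=\sum\alpha^{k_i}p_i$. We explain why $[u]=[v]$.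

\emph{The flow.} Dividing by $2$ gives $u-v=(1-\alpha)\theta$ with $\theta=\frac12\sum S_{k_i}p_i\in J_2(\mathbb{T})$. The number $\theta(y)$ is the net flow from $y$ to $y+\alpha$.

\emph{Rounding.} Since $\theta(y)-\theta(y-\alpha)$ is an integer, the function $(-1)^{2\theta}$ is invariant under $\alpha$, hence constant by \eqref{eq:ergodic}. So $\Omega=\theta-c$ is integral for $c=0$ or $c=\frac12$. The constant flow $c$ is a circulation, $(1-\alpha)c=0$, and therefore $u-v=(1-\alpha)\Omega$.

\emph{Matching in tiles.} Cut every orbit of $\alpha$ into long finite segments. Here is a segment $x,x+\alpha,\dots,x+5\alpha$ with the point before it; we prescribe $u$, $v$ and $\theta(x-\alpha)=-\frac12$, and compute $\theta(y)=\theta(y-\alpha)+u(y)-v(y)$ and $\Omega=\theta-\frac12$.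
\[
\begin{array}{c|c|cccccc}
 & x-\alpha & x & x+\alpha & x+2\alpha & x+3\alpha & x+4\alpha & x+5\alpha\\ \hline
u & & 1&0&0&1&1&0\\
v & & 0&0&1&0&0&1\\
\theta & -\frac12 & \frac12&\frac12&-\frac12&\frac12&\frac32&\frac12\\
\Omega & -1 & 0&0&-1&0&1&0
\end{array}
\]
The segment carries three units of $u$ and two of $v$. The surplus is $\Omega(x+5\alpha)-\Omega(x-\alpha)=1$: one unit leaves across the left cut. Give $v$ an extra unit at $x$ and $u$ an extra unit at $x-\alpha$. The two extra units are translates of each other, so both sides gain the same type, and now the segment is balanced and its units can be matched by powers of $\alpha$. Doing this at all cuts gives $[u]+c'=[v]+c'$, where $c'$ lives on the cuts and $\mu(c')$ is small when the segments are long (Lemma~\ref{lem:cuts}). Integrality of $\Omega$ is what makes the extra mass an element of $M$.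

\emph{Absorption.} A summand $c'$ of smaller measure than $[u]$ can be canceled (Lemma~\ref{lem:absorb}), so $[u]=[v]$.

The general case has the same two halves.

\begin{proposition}[rounding]\label{prop:round}
If $f,f'\in J_+(\mathbb{R}^n)$, $m\ge1$ and $m[f]=m[f']$, then $f-f'\in\mathcal{B}$.
\end{proposition}

\begin{proposition}[integral flows]\label{prop:integral}
For $f,f'\in J_+(\mathbb{R}^n)$ we have $[f]=[f']$ if and only if $f-f'\in\mathcal{B}$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The two propositions show that $ma=mb$ implies $a=b$ in $M$. If $mA\sim_HmB$, then $m[1_A]=m[1_B]$ by Lemma~\ref{lem:bodies}(d), hence $[1_A]=[1_B]$, hence $A\sim_HB$ by the same lemma.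
\end{proof}

Proposition~\ref{prop:integral} needs only the translation $\alpha$. For Proposition~\ref{prop:round} we want to move the fractional part of a flow along arbitrary isometries onto fixed translations, and for this we want to write every $\varphi\in J_m(\mathbb{T})$ as an integral function plus a coboundary of these translations. One translation is not enough: if $\frac12=\rho+(1-\alpha)\eta$ with $\rho$ integer-valued and $\eta$ real-valued and measurable, then $f=e^{2\pi i\eta}$ satisfies $\alpha f=-f$ and $|f|=1$, contrary to \eqref{eq:ergodic}. Two translations are enough (Lemma~\ref{lem:reduce}). The price is that rounding a flow along $\alpha$ and $\beta$ is no longer the subtraction of a constant. The orbits are now copies of the grid $\mathbb{Z}^2$, which carries many circulations, and the right one has to be chosen on all orbits at once in a Jordan measurable way (Lemma~\ref{lem:round}).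

\section{Tiles, comparison and absorption}\label{sec:tiles}

To match units inside finite segments of orbits we must know how many units each segment carries, for every segment and not only for most. This is where the null boundaries enter.

\begin{lemma}[Weyl]\label{lem:weyl}
Let $F:\mathbb{T}\to\mathbb{Z}$ be a Jordan function and $\gamma=\pm\alpha$. Then $\frac1N\sum_{k=0}^{N-1}F(x+k\gamma)\to\int F$ uniformly in $x\in\mathbb{T}$.
\end{lemma}

\begin{proof}
For a character $\chi\ne1$ the average is a geometric sum of absolute value at most $2/(N|1-\chi(\gamma)|)$, and $\int\chi=0$. So the claim holds for trigonometric polynomials and, by uniform approximation, for continuous functions. Let $F$ be Jordan and locally constant off the closed null set $Z$; if $Z=\emptyset$, then $F$ is continuous. Otherwise, for $\eta>0$ let $\phi(x)=\min(1,\max(0,2-\operatorname{dist}(x,Z)/\eta))$. The functions $F^{\mathrm{up}}=(1-\phi)F+\phi\sup|F|$ and $F^{\mathrm{lo}}=(1-\phi)F-\phi\sup|F|$ are continuous, because $1-\phi$ vanishes near $Z$, and $F^{\mathrm{lo}}\le F\le F^{\mathrm{up}}$. Moreover $\int(F^{\mathrm{up}}-F^{\mathrm{lo}})\le2\sup|F|\cdot\mu\{\operatorname{dist}(\cdot,Z)\le2\eta\}$,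 which tends to $2\sup|F|\,\mu(Z)=0$ as $\eta\to0$.
\end{proof}

Uniformity fails for general open sets: if $O$ is open, contains all points $k\alpha$ and has measure less than $\frac12$, then the averages of $1_O$ at $x=0$ are all equal to $1$.

\subsection*{Tilings} Let $N\ge1$. Since $k\alpha\ne0$ for $k\ne0$, there is an open ball $V$ around $0$ such that $V,V+\alpha,\dots,V+N\alpha$ are disjoint; then $\mu(V)\le1/(N+1)$. By Lemma~\ref{lem:weyl} for $1_V$ there is $N_1$ such that for every $y\in\mathbb{T}$ each of the sets $\{y+k\alpha:1\le k\le N_1\}$ and $\{y-k\alpha:1\le k\le N_1\}$ meets $V$. For $x\in V$ let $\ell(x)=\min\{k\ge1:x+k\alpha\in V\}$. Then $N<\ell\le N_1$, and $\ell$ is a Jordan function on $V$, since $\{\ell=j\}=V\cap(V-j\alpha)\setminus\bigcup_{1\le k<j}(V-k\alpha)$. The \emph{tiles}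
\[
T_x=\{x,x+\alpha,\dots,x+(\ell(x)-1)\alpha\},\qquad x\in V,
\]
partition $\mathbb{T}$: the point $y$ lies in $T_x$ exactly when $x=y-k\alpha$ for the least $k\ge0$ with $y-k\alpha\in V$. We call this an \emph{$N$-tiling}.

\begin{lemma}[matching in tiles]\label{lem:tiles}
Fix an $N$-tiling, and let $F,F'\in J_+(\mathbb{T})$ satisfy $\sum_{T_x}F\le\sum_{T_x}F'$ for almost every $x\in V$. Then there is $F''\in J_+(\mathbb{T})$ with $F''\le F'$, $[F]=[F'']$ and $F-F''\in(1-\alpha)J(\mathbb{T})$. If $\sum_{T_x}F=\sum_{T_x}F'$ for almost every $x\in V$, then $F''=F'$.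
\end{lemma}

\begin{proof}
Fix Jordan representatives. For $x\in V$ apply the rule \eqref{eq:rule} to the sequences $(F(x+k\alpha))_{0\le k<\ell(x)}$ and $(F'(x+l\alpha))_{0\le l<\ell(x)}$ to obtain integers $n_{kl}(x)$; put $n_{kl}(x)=0$ if $\ell(x)\le\max(k,l)<N_1$, and $n_{kl}=0$ off $V$. By (J1) and (J2) each $n_{kl}$ is a Jordan function. Let $y=x+k\alpha\in T_x$. If $n_{k'l}(y-k'\alpha)\ne0$, then $y$ lies in the tile of $y-k'\alpha$, so $k'=k$. Hence $\sum_{k',l}\alpha^{k'}n_{k'l}$ takes at $y$ the row sum $\sum_ln_{kl}(x)$, and in the same way $F''=\sum_{k,l}\alpha^ln_{kl}$ takes at $x+l\alpha\in T_x$ the column sum $\sum_kn_{kl}(x)$. The tiles that violate the hypothesis cover a null set, so $F=\sum_{k,l}\alpha^kn_{kl}$ and $F''\le F'$, with equality in the case of equal sums. Lemma~\ref{lem:torus}(a) gives $[F]=\sum[n_{kl}]=[F'']$, and $F-F''=\sum(1-\alpha^{l-k})\alpha^kn_{kl}=(1-\alpha)\sum S_{l-k}\alpha^kn_{kl}$.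
\end{proof}

\begin{lemma}[comparison]\label{lem:compare}
Let $u,v\in J_+(\mathbb{R}^n)$ with $\int u<\int v$. There is $f'\in J_+(\mathbb{R}^n)$ with $f'\le v$, $[u]=[f']$ and $\pi(u-f')\in(1-\alpha)J(\mathbb{T})$. In particular, $\mu(a)<\mu(b)$ implies $a\le b$ in $M$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:weyl} for a Jordan representative of $\pi v-\pi u$, there is $N$ such that $\sum_{k<N'}(\pi v-\pi u)(x+k\alpha)>0$ for all $N'\ge N$ and all $x$. Lemma~\ref{lem:tiles} for an $N$-tiling gives $F''\le\pi v$ with $[\pi u]=[F'']$ and $\pi u-F''\in(1-\alpha)J(\mathbb{T})$. To lift $F''$ below $v$, let $z_1,\dots,z_s\in\mathbb{Z}^n$ be such that the cubes $I+z_j$ cover the support of $v$. For $x\in I$ apply \eqref{eq:rule} to the single number $F''(x)$ and the sequence $(v(x+z_j))_j$, let $f'(x+z_j)=n_{1j}$, and let $f'=0$ off these cubes. Then $f'\le v$, $\pi f'=F''$, and $[u]=[\pi u]=[F'']=[f']$. Finally $[v]=[f']+[v-f']$.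
\end{proof}

Comparison needs a rich supply of translations. If $n=1$ and only integer translations were allowed, $\approx$ would preserve $\pi f$, and $[1_{(0,1/3)}]\le[1_{(1/2,1)}]$ would fail.

Functions of equal integral can be matched up to a small remainder.

\begin{lemma}\label{lem:approx}
Let $\xi\in J(\mathbb{R}^n)$ with $\int\xi=0$, and let $\eta>0$. Then $\xi=d+s$ with $d,s\in J(\mathbb{R}^n)$, $\int|s|<\eta$ and $\pi d\in(1-\alpha)J(\mathbb{T})$.
\end{lemma}

\begin{proof}
Let $u=\xi^+$ and $v=\xi^-$, so $\int u=\int v$. If $u=0$, then $v=0$ and we take $d=s=0$. Otherwise, by (J3), $u$ is a positive constant on some ball, so there is a ball $O$ such that $r=u1_O$ has $0<\int r<\eta/2$. Lemma~\ref{lem:compare} for $u-r$ and $v$ gives $f'\le v$ with $\int f'=\int(u-r)$ and $\pi(u-r-f')\in(1-\alpha)J(\mathbb{T})$. Put $r'=v-f'\ge0$, so $\int r'=\int r$, and take $d=u-r-f'$, $s=r-r'$.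
\end{proof}

Repeating this matching on the remainders would use infinitely many isometries, so equal measure is the delicate case. The next lemma is the device that stops the process after finitely many steps. Its proof follows the part of $a$ that is matched into $c$, matches it again, and so on; the unmatched part shrinks, and once it is small, the part of $a$ already matched with $b$ contains a copy of $c$, which swallows the difference.

\begin{lemma}[absorption]\label{lem:absorb}
If $a,b,c\in M$, $a+c=b+c$ and $\mu(c)<\mu(a)$, then $a=b$.
\end{lemma}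

\begin{proof}
Put $(a_0,b_0,c_0)=(a,b,c)$. Given $a_i+c_i=b_i+c_i$, Lemma~\ref{lem:refine} yields elements with
\[
a_i=d_{i+1}+a_{i+1},\qquad b_i=d_{i+1}+b_{i+1},\qquad c_i=b_{i+1}+c_{i+1}=a_{i+1}+c_{i+1},
\]
so the construction continues. With $s_k=d_1+\dots+d_k$ we have $a=s_k+a_k$, $b=s_k+b_k$ and $c=c_k+a_1+\dots+a_k$. Adding $a_1+\dots+a_k$ to $a_k+c_k=b_k+c_k$ gives $a_k+c=b_k+c$. Since $\mu(a_1)\ge\dots\ge\mu(a_k)$, we have $k\mu(a_k)\le\mu(c)$. So for large $k$, $\mu(s_k)=\mu(a)-\mu(a_k)>\mu(c)$, and by Lemma~\ref{lem:compare} $s_k=c+e$ for some $e\in M$. Then $a=e+c+a_k=e+c+b_k=b$.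
\end{proof}

\section{Integral flows give equidecompositions}\label{sec:integral}

An integral flow gives a weak conclusion at once. If $f-f'=(1-g)\psi$, then $f+\psi^-+g\psi^+=f'+\psi^++g\psi^-$, so $[f]+c=[f']+c$ with $c=[\psi^+]+[\psi^-]$. But $\mu(c)=\int|\psi|$ may be far larger than $\int f$, and Lemma~\ref{lem:absorb} does not apply. We must replace the flow by one of small mass. For flows along $\alpha$ the tiles do this, as in the model case.

\begin{lemma}\label{lem:cuts}
Let $u,v\in J_+(\mathbb{T})$ and $\Omega\in J(\mathbb{T})$ with $u=v+(1-\alpha)\Omega$. For every $\varepsilon>0$ there is $c'\in M$ with $\mu(c')<\varepsilon$ and $[u]+c'=[v]+c'$.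
\end{lemma}

\begin{proof}
Fix Jordan representatives and an $N$-tiling with $N>\sup|\Omega|/\varepsilon$. Let $W=V-\alpha$ and $\Omega_W=\Omega1_W$, and put
\[
u'=u+\Omega_W^-+\alpha\Omega_W^+,\qquad v'=v+\Omega_W^++\alpha\Omega_W^-,
\]
so that $u'-v'=(u-v)-\Omega_W+\alpha\Omega_W$. Let $x\in V$ and let $z$ be the last point of $T_x$. The only point of $T_x$ in $W$ is $z$, and the only point of $T_x$ in $W+\alpha=V$ is $x$. Hence $\sum_{T_x}\Omega_W=\Omega(z)$ and $\sum_{T_x}\alpha\Omega_W=\Omega(x-\alpha)$, while for almost every $x$ the sum $\sum_{T_x}(u-v)$ telescopes to $\Omega(z)-\Omega(x-\alpha)$. So $\sum_{T_x}(u'-v')=0$ for almost every $x$, and $[u']=[v']$ by Lemma~\ref{lem:tiles}. With $c'=[\Omega_W^+]+[\Omega_W^-]$ this reads $[u]+c'=[v]+c'$, and $\mu(c')\le\sup|\Omega|\,\mu(V)<\varepsilon$.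
\end{proof}

For a flow $(1-g)\psi$ along an arbitrary $g$, Lemma~\ref{lem:approx} would trade $\psi$ for a small function if $\int\psi$ were zero. To remove the integral we subtract a function $F$ with $\int F=\int\psi$ that is spread evenly along $q$ steps of $g$, so that $(1-g)F$ telescopes: moving mass $w$ by $g$ in this pattern is the same as moving mass $w/q$ by $g^q$.

\begin{lemma}\label{lem:shrink}
Let $g\in H$, $\psi\in J(\mathbb{R}^n)$ and $\eta>0$. There are $q\ge1$ and $s,s',d\in J(\mathbb{R}^n)$ with $\int|s|+\int|s'|<\eta$, $\pi d\in(1-\alpha)J(\mathbb{T})$ and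
\[
(1-g)\psi=(1-g^q)s+(1-g)s'+(1-g)d .
\]
\end{lemma}

\begin{proof}
Choose $q$ with $|\int\psi|/q<\eta/2$, a ball $O$ of measure $|\int\psi|/q$ (with $O=\emptyset$ if $\int\psi=0$) and a sign $\sigma=\pm1$ with $\sigma\int\psi\ge0$. Let $s=\sigma1_O$ and $F=\sum_{j=0}^{q-1}g^js$. Then $\int F=\int\psi$ and $(1-g)F=(1-g^q)s$. By Lemma~\ref{lem:approx}, $\psi-F=d+s'$ with $\int|s'|<\eta/2$ and $\pi d\in(1-\alpha)J(\mathbb{T})$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:integral}]
We have seen that $[f]=[f']$ implies $f-f'\in\mathcal{B}$. Let $f-f'=\sum_i(1-g_i)\psi_i$ be an integral flow. Then $\int f=\int f'$; if this number is $0$, both classes are $0$. So let $\varepsilon=\int f>0$. Call a term $(1-h)s$ with $h\in H$, $s\in J(\mathbb{R}^n)$ a term of mass $\int|s|$.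

Apply Lemma~\ref{lem:shrink} to each $(1-g_i)\psi_i$, producing terms of total mass less than $\varepsilon/4$ and the terms $(1-g_i)d_i$. The isometry $g_i$ need not descend to the torus, so we remove it: by Lemma~\ref{lem:torus}(b) with $m=1$ and $F=0$, $d_i=\sum_j(1-t_{ij})\xi_{ij}$ with translations $t_{ij}$ and $\xi_{ij}\in J(\mathbb{R}^n)$, and by \eqref{eq:conj}, $(1-g_i)d_i$ is a finite sum of terms $(1-t)\theta$ with $t$ a translation and $\theta\in J(\mathbb{R}^n)$. Apply Lemma~\ref{lem:shrink} again to each of these finitely many terms, producing terms of total mass less than $\varepsilon/4$ and terms $(1-t)d$ with $\pi d=(1-\alpha)\omega$, $\omega\in J(\mathbb{T})$. Translations of $\mathbb{T}$ commute, so $\pi((1-t)d)=(1-\alpha)(1-\bar t)\omega$. Collecting terms, we obtain $h_j\in H$, $s_j\in J(\mathbb{R}^n)$ and $\Omega\in J(\mathbb{T})$ with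
\[
\pi(f-f')=\pi\Bigl(\sum_j(1-h_j)s_j\Bigr)+(1-\alpha)\Omega,\qquad\sum_j\int|s_j|<\frac\varepsilon2 .
\]
Put $p=\sum_j(s_j^-+h_js_j^+)$ and $p'=\sum_j(s_j^++h_js_j^-)$. Then $p'-p=\sum_j(1-h_j)s_j$, $[p]=[p']$, $\mu([p])<\varepsilon/2$, and $\pi(f+p)=\pi(f'+p')+(1-\alpha)\Omega$. Lemmas~\ref{lem:cuts} and~\ref{lem:torus}(a) give $c'$ with $\mu(c')<\varepsilon/2$ and $[f]+[p]+c'=[f']+[p]+c'$. Since $\mu([p]+c')<\varepsilon=\mu([f])$, Lemma~\ref{lem:absorb} gives $[f]=[f']$.
\end{proof}

\section{A Jordan measurable toast}\label{sec:toast}

We turn to rounding. The group $\mathbb{Z}^2$ acts on $\mathbb{T}$ by $\lambda\cdot x=x+i\alpha+j\beta$ for $\lambda=(i,j)$. The action preserves $\mu$, and it is free: $i\alpha+j\beta=0$ in $\mathbb{T}$ is a rational relation among the first coordinates of $\alpha,\beta$ and $1$, so $i=j=0$. Thus for each $x$ the map $\lambda\mapsto\lambda\cdot x$ identifies $\mathbb{Z}^2$ with the orbit of $x$. We use the sup norm $|\lambda|$ on $\mathbb{Z}^2$; the points $y$ and $\lambda\cdot y$ have distance $|\lambda|$, the distance of two subsets of an orbit is the least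 distance of their points, and $N_r(S)$ is the set of points of the orbit at distance at most $r$ from $S$.

On a single orbit, the equations that we have to solve are solved by summing from a base point. Base points cannot be chosen measurably: if a measurable set met every orbit in exactly one point, its translates would partition $\mathbb{T}$ into countably infinitely many sets of equal measure. Nor does a single cutting of the orbits into finite tiles suffice, because rounding inside the tiles leaves fractions on the edges between them. What we use instead is a \emph{toast}: a hierarchy of finite pieces of orbits, each with its own base point, such that two pieces are disjoint or one lies well inside the other, and almost every point lies deep inside some piece. A solution is built on small pieces first and then extended to larger pieces without being changed.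

\begin{proposition}[toast]\label{prop:toast}
There are integers $L_k$ and Jordan sets $U_k\subseteq\mathbb{T}$ ($k\ge1$), finite sets $P_k(x)$ for $x\in U_k$, called the \emph{pieces of level $k$} with \emph{base point} $x$, and for each piece a set of pieces of lower level, called its \emph{children}, with the following properties.
\begin{enumerate}
\item[(T1)] $x\in P_k(x)\subseteq N_{L_k}(\{x\})$, and pieces of the same level with different base points are disjoint.
\item[(T2)] The children of a piece $P$ are pairwise disjoint, $N_1(P')\subseteq P$ for every child $P'$ of $P$, and every piece of lower level than $P$ is disjoint from $P$ or contained in a child of $P$.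
\item[(T3)] The shape $F_k(x)=\{\lambda:\lambda\cdot x\in P_k(x)\}$ and the list
\[
\operatorname{Ch}_k(x)=\{(j,\nu):\ \nu\cdot x\in U_j\text{ and }P_j(\nu\cdot x)\text{ is a child of }P_k(x)\}
\]
are Jordan functions of $x\in U_k$.
\item[(T4)] For almost every $y\in\mathbb{T}$ there is a piece that contains $N_2(\{y\})$.
\end{enumerate}
\end{proposition}

A finite nonempty set $S$ satisfies $N_1(S)\ne S$, so a child is a proper subset of its parent. By (T1) and (T2), if two pieces with different data $(k,x)$ meet, then their levels differ and the lower one lies in a child of the higher one. In particular a piece determines its level and base point, and a strict inclusion of pieces increases the level.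

The raw material is a family of large squares that cover most of $\mathbb{T}$. We use the Rokhlin lemma for $\mathbb{Z}^d$ \cite{Conze,KW}: \emph{for a free measure-preserving action of $\mathbb{Z}^d$ on a standard nonatomic probability space, every $l\ge1$ and every $\varepsilon>0$, there is a measurable set $V$ such that the sets $\lambda\cdot V$, $\lambda\in\{0,\dots,l-1\}^d$, are disjoint and their union has measure greater than $1-\varepsilon$.}

\begin{lemma}\label{lem:rokhlin}
For all $L\ge0$ and $\varepsilon>0$ there is a Jordan set $U\subseteq\mathbb{T}$ such that the sets $\lambda\cdot U$, $|\lambda|\le L$, are disjoint and $(2L+1)^2\mu(U)>1-\varepsilon$. Distinct points of $U$ in one orbit have distance at least $2L+1$.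
\end{lemma}

\begin{proof}
Let $\Lambda=\{\lambda:|\lambda|\le L\}$ and $\Delta=(\Lambda-\Lambda)\setminus\{0\}=\{\lambda:0<|\lambda|\le2L\}$. The sets $\lambda\cdot S$, $\lambda\in\Lambda$, are disjoint if and only if $S\cap\lambda\cdot S=\emptyset$ for all $\lambda\in\Delta$, and this condition is also the last claim of the lemma. The Rokhlin lemma with $l=2L+1$ gives a measurable $V$ with $V\cap\lambda\cdot V=\emptyset$ for $\lambda\in\Delta$ and $|\Lambda|\mu(V)>1-\varepsilon/2$. Let $\delta>0$, take a finite union $V'$ of boxes with $\mu(V\triangle V')<\delta$, and put $U=V'\setminus\bigcup_{\lambda\in\Delta}\lambda\cdot V'$. Then $U$ is Jordan and $U\cap\lambda\cdot U=\emptyset$ for $\lambda\in\Delta$. Since $V\cap\lambda\cdot V'\subseteq\lambda\cdot(V'\setminus V)$ for $\lambda\in\Delta$, we have $V\setminus U\subseteq(V\setminus V')\cup\bigcup_{\lambda\in\Delta}\lambda\cdot(V'\setminus V)$, so $\mu(U)\ge\mu(V)-(1+|\Delta|)\delta$. Take $\delta$ with $|\Lambda|(1+|\Delta|)\delta<\varepsilon/2$.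
\end{proof}

Squares of different levels cross each other. One might delete every square that crosses the edge of a larger one, but then each $U_j$ would be diminished at infinitely many stages, and a countable intersection of Jordan sets need not be Jordan. So we delete nothing and let each new square swallow the older pieces that it meets. Swallowing $P'$ means adding $N_1(P')$, which may meet a further old piece, which must then be swallowed too. The construction therefore keeps a bound on how far such a chain reaction can travel, and leaves a border around each square that is wider than this bound; see Figure~\ref{fig:toast}.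

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.62]
\fill[gray!15] (0,0)--(6,0)--(6,2.7)--(7.1,2.7)--(7.1,3.6)--(8.6,3.6)--(8.6,5.4)--(6.8,5.4)--(6.8,4.7)--(6,4.7)--(6,6)--(0,6)--cycle;
\draw[thick] (0,0)--(6,0)--(6,2.7)--(7.1,2.7)--(7.1,3.6)--(8.6,3.6)--(8.6,5.4)--(6.8,5.4)--(6.8,4.7)--(6,4.7)--(6,6)--(0,6)--cycle;
\draw[fill=gray!55] (1,1) rectangle (2.3,2.3);
\draw[fill=gray!55] (5.2,3) rectangle (6.8,4.4);
\draw[fill=gray!55] (7.1,3.9) rectangle (8.3,5.1);
\draw[fill=white] (7.5,0.6) rectangle (8.7,1.8);
\draw[dashed] (6,2.7)--(6,4.7);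
\node at (1.65,1.65) {$P'$};
\node at (5.6,3.7) {$P''$};
\node at (7.7,4.5) {$P'''$};
\node at (8.1,1.2) {$R$};
\node at (2.2,4.8) {$Q_k(x)$};
\fill (3,3) circle (0.07) node[right] {$x$};
\end{tikzpicture}
\caption{A new piece $P_k(x)$ (thick outline; not to scale) in an orbit identified with $\mathbb{Z}^2$. The older pieces $P'$ and $P''$ meet the square $Q_k(x)$, whose right side is continued by the dashed line, and $P'''$ is at distance $1$ from $P''$. All three become children and are swallowed with a margin of width $1$. The older piece $R$ is not linked to the square and stays disjoint from $P_k(x)$.}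
\label{fig:toast}
\end{figure}

\begin{proof}[Proof of Proposition~\ref{prop:toast}]
\emph{Construction.} Put $L_0=0$. For $k\ge1$ let $b_k=4L_{k-1}+2$, and choose $L_k>b_k+2$ so large that
\begin{equation}\label{eq:Lk}
\bigl(2(L_k-b_k-2)+1\bigr)^2\ge(1-2^{-k})(2L_k+1)^2 .
\end{equation}
Let $U_k$ be given by Lemma~\ref{lem:rokhlin} for $L_k$ and $\varepsilon=2^{-k}$, and for $x\in U_k$ let $Q_k(x)=\{\lambda\cdot x:|\lambda|\le L_k-b_k\}$. The pieces are defined by induction on the level. Let $\mathcal{M}_k$ be the set of those pieces of level at most $k$ that are maximal under inclusion among such pieces; $\mathcal{M}_0=\emptyset$. A \emph{chain} is a finite sequence of pieces in one orbit in which consecutive terms have distance at most $1$. Being joined by a chain of members of $\mathcal{M}_k$ is an equivalence relation on $\mathcal{M}_k$; its classes are the \emph{$k$-clusters}. For $x\in U_k$, the children of $P_k(x)$ are the members of those $(k-1)$-clusters that have a member meeting $Q_k(x)$, and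
\[
P_k(x)=Q_k(x)\cup\bigcup\{N_1(P'):\ P'\text{ a child of }P_k(x)\}.
\]
We prove by induction on $k\ge0$ that (T1)--(T3) hold for all pieces of level at most $k$ and that
\begin{enumerate}
\item[$(\mathrm{C}_k)$] the union of each $k$-cluster has diameter at most $2L_k$.
\end{enumerate}
For $k=0$ there is nothing to prove. Let $k\ge1$, and call the pieces of level less than $k$ \emph{old} and those of level $k$ \emph{new}. By the remarks after the statement of the proposition, applied to old pieces, every old piece lies in a member of $\mathcal{M}_{k-1}$, and distinct members of $\mathcal{M}_{k-1}$ are disjoint.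

\emph{Property (T1).} By $(\mathrm{C}_{k-1})$, all children of $P_k(x)$ lie in $S(x)=N_{2L_{k-1}}(Q_k(x))$. Hence
\begin{equation}\label{eq:size}
Q_k(x)\subseteq P_k(x)\subseteq N_{2L_{k-1}+1}(Q_k(x))\subseteq N_{L_k}(\{x\}).
\end{equation}
Distinct base points in $U_k$ in one orbit have distance at least $2L_k+1$, so the corresponding new pieces have distance at least
\begin{equation}\label{eq:far}
2L_k+1-2(L_k-b_k)-2(2L_{k-1}+1)=4L_{k-1}+3 .
\end{equation}

\emph{Property (T2).} The children of $P=P_k(x)$ are members of $\mathcal{M}_{k-1}$, so they are pairwise disjoint, and $N_1(P')\subseteq P$ by definition. Let $R\in\mathcal{M}_{k-1}$ lie in the orbit of $x$ and not be a child of $P$. Then $R$ does not meet $Q_k(x)$, and $R$ has distance at least $2$ from every child, since otherwise it would be in the cluster of that child. So $R\cap P=\emptyset$. An old piece lies in a member of $\mathcal{M}_{k-1}$, so it lies in a child of $P$ or is disjoint from $P$.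

It follows that $\mathcal{M}_k$ consists of the new pieces and of those members of $\mathcal{M}_{k-1}$ that are children of no new piece. In particular, a chain of old members of $\mathcal{M}_k$ lies in one $(k-1)$-cluster.

\emph{Property $(\mathrm{C}_k)$.} Let $\mathcal{C}$ be a $k$-cluster. Suppose that it contains two new pieces, and take a shortest chain in $\mathcal{C}$ among those joining two distinct new pieces. Its inner terms are old, so their union has diameter at most $2L_{k-1}$, and the two new pieces have distance at most $2L_{k-1}+2$, contrary to \eqref{eq:far}. If $\mathcal{C}$ contains no new piece, it lies in a $(k-1)$-cluster and $2L_{k-1}\le2L_k$. If it contains exactly one new piece $P=P_k(x)$, any other member $R$ is joined to $P$ by a shortest chain, whose terms other than $P$ lie in a $(k-1)$-cluster that comes within distance $1$ of $P$. So $R\subseteq N_{2L_{k-1}+1}(P)$, and by \eqref{eq:size} the union of $\mathcal{C}$ lies in $N_{4L_{k-1}+2}(Q_k(x))=N_{L_k}(\{x\})$, which has diameter $2L_k$.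

\emph{Property (T3).} By (T1), an old piece that meets $S(x)$ has base point $\nu\cdot x$ with $|\nu|\le(L_k-b_k)+2L_{k-1}+L_{k-1}\le L_k$. Consider the pattern
\[
\Pi(x)=\{(j,\nu,F):\ j<k,\ |\nu|\le L_k,\ \nu\cdot x\in U_j,\ F_j(\nu\cdot x)=F\}.
\]
It lists, in the coordinates $\lambda\mapsto\lambda\cdot x$, a family of old pieces that includes all old pieces meeting $S(x)$. So it determines which old pieces contained in $S(x)$ belong to $\mathcal{M}_{k-1}$. The children of $P_k(x)$ are the last terms of the chains in $\mathcal{M}_{k-1}$ whose first term meets $Q_k(x)$, and all terms of such chains lie in $S(x)$. Hence $\Pi(x)$ determines $\operatorname{Ch}_k(x)$ and $F_k(x)$. By (T3) for old levels there are finitely many possible triples $(j,\nu,F)$, and each belongs to $\Pi(x)$ exactly for $x$ in the Jordan set $U_k\cap(-\nu)\cdot\{x'\in U_j:F_j(x')=F\}$. By (J2), $\Pi$, $\operatorname{Ch}_k$ and $F_k$ are Jordan functions on $U_k$. This completes the induction.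

\emph{Property (T4).} If $y\in Y_k=\{\lambda\cdot x:x\in U_k,\ |\lambda|\le L_k-b_k-2\}$, then $N_2(\{y\})\subseteq Q_k(x)\subseteq P_k(x)$. By \eqref{eq:Lk}, $\mu(Y_k)\ge(1-2^{-k})(2L_k+1)^2\mu(U_k)\ge(1-2^{-k})^2$, which tends to $1$. So $\bigcup_kY_k$ is conull.
\end{proof}

Let $e_1=(1,0)$ and $e_2=(0,1)$. The \emph{core} of a piece $P$ is $\operatorname{core}P=\{y\in P:y-\alpha\in P,\ y-\beta\in P\}$; it is the set of points at which backward differences can be computed inside $P$. If $P'\subseteq P$, then $\operatorname{core}P'\subseteq\operatorname{core}P$. By (T4),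
\begin{equation}\label{eq:deep}
\text{for almost every $y$ there is a piece $P$ with }y,\ y-\alpha,\ y-\beta\in\operatorname{core}P.
\end{equation}

\begin{lemma}[gluing]\label{lem:glue}
Let $\Sigma$ be a finite set. Suppose that for every piece $P$ a function $\kappa^P:\operatorname{core}P\to\Sigma$ is given such that
\begin{enumerate}
\item[(a)] $\kappa^{P}=\kappa^{P'}$ on $\operatorname{core}P'$ whenever $P'$ is a child of $P$;
\item[(b)] for all $k$ and $\lambda$, the map $x\mapsto\kappa^{P_k(x)}(\lambda\cdot x)$ is a Jordan function on the Jordan set $\{x\in U_k:\lambda,\lambda-e_1,\lambda-e_2\in F_k(x)\}$.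
\end{enumerate}
Then there is a tame function $\kappa$ on $\mathbb{T}$, defined on the union of all cores, that agrees with $\kappa^P$ on $\operatorname{core}P$ for every piece $P$.
\end{lemma}

\begin{proof}
If $R\subsetneq P$ are pieces, then $R$ lies in a child $P'$ of $P$. By induction on the level of $P$, $\kappa^{P'}=\kappa^R$ on $\operatorname{core}R$, and with (a) we get $\kappa^P=\kappa^R$ there. Pieces that meet are nested, so $\kappa$ is well defined on the union of the cores, which is conull by \eqref{eq:deep}. The union $I_k$ of the cores of level $k$ is the union of the finitely many Jordan sets $\lambda\cdot\{x\in U_k:\lambda,\lambda-e_1,\lambda-e_2\in F_k(x)\}$, $|\lambda|\le L_k$, on each of which $\kappa$ is a Jordan function by (b); these sets are disjoint by (T1) and freeness. So $\kappa$ is Jordan on $I_k$ by (J1). Apply Lemma~\ref{lem:tame}(b) to the sets $Z_k=I_k\setminus\bigcup_{j<k}I_j$.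
\end{proof}

\section{Rounding}\label{sec:rounding}

\subsection{Stream functions on the grid}

Let $\Gamma$ be an abelian group. For $c:\mathbb{Z}^2\to\Gamma$ put $(\nabla_ic)(\lambda)=c(\lambda)-c(\lambda-e_i)$. A \emph{field} is a pair $\Phi=(\Phi_1,\Phi_2)$ of functions $\mathbb{Z}^2\to\Gamma$; we read $\Phi_i(\lambda)$ as the flow along the edge from $\lambda$ to $\lambda+e_i$. Put
\[
\operatorname{div}\Phi=\nabla_1\Phi_1+\nabla_2\Phi_2,\qquad\operatorname{rot}c=(\nabla_2c,-\nabla_1c).
\]
Thus $\operatorname{div}\Phi$ is outflow minus inflow, and $\operatorname{rot}c$ is the field obtained by sending $c(\lambda)$ counterclockwise around the unit square with lower left corner $\lambda$, for every $\lambda$. Since $\nabla_1$ and $\nabla_2$ commute, $\operatorname{div}\operatorname{rot}c=0$ for \emph{every} $c$. With the convention $\sum_{a=1}^i=-\sum_{a=i+1}^0$ for $i\le0$, define for any field $\Phi$ the function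
\begin{equation}\label{eq:path}
c_\Phi(i,j)=-\sum_{a=1}^{i}\Phi_2(a,0)+\sum_{b=1}^{j}\Phi_1(i,b).
\end{equation}
Each value of $c_\Phi$ is a fixed finite signed sum of values of $\Phi$.

\begin{lemma}\label{lem:stream}
If $\operatorname{div}\Phi=0$, then $c_\Phi$ is the unique function $c$ with $c(0)=0$ and $\operatorname{rot}c=\Phi$.
\end{lemma}

\begin{proof}
Let $c=c_\Phi$. By \eqref{eq:path}, $c(0)=0$, $\nabla_2c=\Phi_1$ everywhere, and $\nabla_1c+\Phi_2=0$ on the row $j=0$. Also $\nabla_2(\nabla_1c+\Phi_2)=\nabla_1\Phi_1+\nabla_2\Phi_2=0$, so $\nabla_1c+\Phi_2$ is constant on columns, hence zero. If $\operatorname{rot}c=\operatorname{rot}c'$, then $c-c'$ is constant on rows and columns, hence constant.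
\end{proof}

We call $c$ a \emph{stream function} of $\Phi$ if $\operatorname{rot}c=\Phi$. For a function $k$ on $\mathbb{T}$ and $x\in\mathbb{T}$ let $k_x(\lambda)=k(\lambda\cdot x)$. Then $((1-\alpha)k)_x=\nabla_1k_x$ and $((1-\beta)k)_x=\nabla_2k_x$, so $(1-\alpha)k_1+(1-\beta)k_2$ read along an orbit is a divergence. If $P$ is a piece in the orbit of $x$, we write $1_{P,x}$ for the indicator of $\{\lambda:\lambda\cdot x\in P\}$.

\subsection{Moving fractions onto two translations}

The next lemma asks us to solve $\operatorname{div}\Phi=e$ modulo $m$ on all orbits. Summing along rows solves it on one orbit, and the task is to modify this solution so that it agrees with the solutions already chosen on the children. Two solutions differ by $\operatorname{rot}c$, and we may cut $c$ off outside the child without creating divergence. This is what the second translation buys: on $\mathbb{Z}$ two solutions differ by a constant, and a constant flow that is cut off has divergence at both ends.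

\begin{lemma}\label{lem:reduce}
For every $\varphi\in J_m(\mathbb{T})$ there are $\rho\in J(\mathbb{T})$ and $\eta_1,\eta_2\in J_m(\mathbb{T})$ with $\varphi=\rho+(1-\alpha)\eta_1+(1-\beta)\eta_2$.
\end{lemma}

\begin{proof}
Fix a Jordan representative of $\varphi$ with values in $\frac1m\mathbb{Z}$ and let $e:\mathbb{T}\to\mathbb{Z}/m$ be the residue of $m\varphi$. It suffices to find tame $k_1,k_2:\mathbb{T}\to\mathbb{Z}/m$ with $e=(1-\alpha)k_1+(1-\beta)k_2$. Indeed, let $m\eta_i$ be the representative of $k_i$ in $\{0,\dots,m-1\}$; then $\rho=\varphi-(1-\alpha)\eta_1-(1-\beta)\eta_2$ is tame and $m\rho\equiv0\pmod m$ almost everywhere.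

For $x\in\mathbb{T}$ let $\Psi^x$ be the field with $\Psi^x_1(i,j)=\sum_{a=1}^ie_x(a,j)$ and $\Psi^x_2=0$, so $\operatorname{div}\Psi^x=e_x$. By induction on the level we define for every piece $P=P_k(x)$ a field $\Phi^{k,x}$ on all of $\mathbb{Z}^2$, with values in $\mathbb{Z}/m$ and $\operatorname{div}\Phi^{k,x}=e_x$. Let $P'=P_j(\nu\cdot x)$ be a child of $P$. The shifted field $\lambda\mapsto\Phi^{j,\nu\cdot x}(\lambda-\nu)$ has divergence $e_{\nu\cdot x}(\lambda-\nu)=e_x(\lambda)$, so its difference with $\Psi^x$ is divergence free:
\[
\Psi^x-\Phi^{j,\nu\cdot x}(\,\cdot-\nu)=\operatorname{rot}c_{P'},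
\]
with $c_{P'}$ given by \eqref{eq:path}. Put
\[
\Phi^{k,x}=\Psi^x-\sum_{P'}\operatorname{rot}\bigl(c_{P'}1_{P',x}\bigr),
\]
the sum being over the finitely many children of $P$. Then $\operatorname{div}\Phi^{k,x}=e_x$. Define $\kappa^P(\lambda\cdot x)=\Phi^{k,x}(\lambda)\in(\mathbb{Z}/m)^2$ on $\operatorname{core}P$. We check the hypotheses of Lemma~\ref{lem:glue}.

(a) The value of $\operatorname{rot}c$ at $\lambda$ depends only on $c(\lambda)$, $c(\lambda-e_1)$, $c(\lambda-e_2)$. If $\lambda\cdot x\in\operatorname{core}P'$, the three corresponding points lie in $P'$ and therefore in no other child. So the sum reduces at $\lambda$ to $\operatorname{rot}c_{P'}(\lambda)$, and $\Phi^{k,x}(\lambda)=\Phi^{j,\nu\cdot x}(\lambda-\nu)=\kappa^{P'}(\lambda\cdot x)$.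

(b) We show by induction on $k$ that $x\mapsto\Phi^{k,x}(\lambda)$ is a Jordan function on $U_k$ for every $\lambda\in\mathbb{Z}^2$. By (T3), $U_k$ is partitioned into finitely many Jordan sets on which $\operatorname{Ch}_k(x)$ and the shapes $F_j(\nu\cdot x)$ of the children are constant. On such a set, \eqref{eq:path} expresses each coordinate of $\Phi^{k,x}(\lambda)$ as a fixed finite signed sum of values $e(\lambda'\cdot x)$ and coordinates of $\Phi^{j,\nu\cdot x}(\lambda'')$ with $(j,\nu)\in\operatorname{Ch}_k(x)$. These are Jordan functions of $x$, so (J2) and (J1) apply.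

Lemma~\ref{lem:glue} gives a tame function $\kappa=(k_1,k_2)$. If $y=\lambda\cdot x$ and $P=P_k(x)$ are as in \eqref{eq:deep}, then $(1-\alpha)k_1+(1-\beta)k_2$ at $y$ equals $\operatorname{div}\Phi^{k,x}(\lambda)=e(y)$.
\end{proof}

\subsection{Rounding a flow along two translations}

Now let a flow $(\theta_1,\theta_2)$ with values in $\frac1m\mathbb{Z}$ have integral divergence. Modulo $m$, the field $m\theta$ is divergence free, so on each orbit it has a stream function $c$ with values in $\mathbb{Z}/m$, unique up to a constant. For $m=2$, the edges with half-odd flow meet every vertex an even number of times, and $c$ is a two-coloring of the unit squares that changes color exactly across these edges. If $C$ is any integer-valued lift of $c$, then $\theta-\frac1m\operatorname{rot}C$ is integral and has the same divergence. The difficulties are that $c$ depends on the base point, and that $\operatorname{rot}C$ must take finitely many values; in Lemma~\ref{lem:reduce} this came for free because $\mathbb{Z}/m$ is finite.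

Take $m=2$ and six consecutive points in a row of a piece $P$ with base point $x$, where $c_x$ takes the values $0,1,1,0,1,0$. Suppose that the third to fifth points lie in a child $P'$ without children, whose own stream function differs from $c_x$ by $1$, so that its lift is $C^{P'}=0,1,0$ there. Lifting $c_x$ to $\{0,1\}$ afresh would give $1,0,1$ on these points and reverse the differences already chosen on $P'$. Instead we add the integer $1$ without reducing, and obtain $C^P=0,1,1,2,1,0$: the residues are right and the differences inside $P'$ are kept. The values of $C$ may grow with the depth of nesting, but the differences do not. A point of $P'$ that has a neighbor outside $P'$ lies in no child of $P'$, so its value has been shifted only once. This is the one place where the margin $N_1(P')\subseteq P$ in (T2) is used.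

\begin{lemma}\label{lem:round}
Let $\theta_1,\theta_2\in J_m(\mathbb{T})$ be such that $h=(1-\alpha)\theta_1+(1-\beta)\theta_2$ is $\mathbb{Z}$-valued almost everywhere. Then $h=(1-\alpha)\theta'_1+(1-\beta)\theta'_2$ with $\theta'_1,\theta'_2\in J(\mathbb{T})$.
\end{lemma}

\begin{proof}
Fix Jordan representatives with values in $\frac1m\mathbb{Z}$ and let $k_i:\mathbb{T}\to\mathbb{Z}/m$ be the residue of $m\theta_i$. Let $E$ be the union of all translates $\lambda\cdot E'$ of the null set $E'$ where $(1-\alpha)k_1+(1-\beta)k_2\ne0$; it is null and invariant. For every $x\in\mathbb{T}$ let $c_x$ be given by \eqref{eq:path} for the field $\Phi^x=(k_{1,x},k_{2,x})$; for fixed $\lambda$, $x\mapsto c_x(\lambda)$ is a Jordan function. For $x\notin E$ we have $\operatorname{div}\Phi^x=0$, hence $\operatorname{rot}c_x=\Phi^x$ and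
\begin{equation}\label{eq:cocycle}
c_x(\lambda)=c_{\nu\cdot x}(\lambda-\nu)+c_x(\nu)\qquad(\lambda,\nu\in\mathbb{Z}^2),
\end{equation}
because both sides are stream functions of $\Phi^x$ in the variable $\lambda$ and they agree at $\lambda=\nu$.

For each piece $P$ with base point $x$ define $C^P:P\to\mathbb{Z}$ by induction on the level:
\begin{itemize}
\item if $\lambda\cdot x\in P$ lies in no child, $C^P(\lambda\cdot x)$ is the representative of $c_x(\lambda)$ in $\{0,\dots,m-1\}$;
\item on a child $P'$ with base point $\nu\cdot x$, $C^P=C^{P'}+\sigma$, where $\sigma$ is the representative of $c_x(\nu)$ in $\{0,\dots,m-1\}$.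
\end{itemize}
By induction and \eqref{eq:cocycle}, $C^P(\lambda\cdot x)\equiv c_x(\lambda)\pmod m$ when $x\notin E$.

\emph{Bounded differences.} We claim that $|C^P(y)-C^P(y')|\le2m-2$ whenever $y,y'\in P$ have distance $1$. If both points lie in one child $P'$, this holds by induction, since $C^P-C^{P'}$ is constant on $P'$. Otherwise we show that both values lie in $[0,2m-2]$; by symmetry consider $y$. If $y$ lies in no child, $C^P(y)\in[0,m-1]$. If $y$ lies in a child $P'$, then $y'\notin P'$. Were $y$ in a child $P''$ of $P'$, we would have $y'\in N_1(P'')\subseteq P'$. So $y$ lies in no child of $P'$, $C^{P'}(y)\in[0,m-1]$, and $C^P(y)\in[0,2m-2]$.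

For $y\in\operatorname{core}P$ put
\[
\kappa^P(y)=\bigl(C^P(y)-C^P(y-\beta),\ -C^P(y)+C^P(y-\alpha)\bigr),
\]
which is $\operatorname{rot}C^P$ read along the orbit. Its values lie in the finite set of integer pairs with coordinates in $[-(2m-2),2m-2]$. Hypothesis (a) of Lemma~\ref{lem:glue} holds because $C^P-C^{P'}$ is constant on a child $P'$. For (b), we show by induction on $k$ that $x\mapsto C^{P_k(x)}(\lambda\cdot x)$ is a Jordan function on $\{x\in U_k:\lambda\in F_k(x)\}$ for each $\lambda$. On each of the finitely many Jordan sets where $F_k(x)$, $\operatorname{Ch}_k(x)$ and the shapes of the children are constant, either $\lambda\cdot x$ is in no child and the value is a function of $c_x(\lambda)$, or $\lambda\cdot x$ is in the child $P_j(\nu\cdot x)$ for a fixed $(j,\nu)$ and the value is a function of $c_x(\nu)$ and $C^{P_j(\nu\cdot x)}((\lambda-\nu)\cdot(\nu\cdot x))$.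

Lemma~\ref{lem:glue} gives $\kappa=(w_1,w_2)$ with $w_i\in J(\mathbb{T})$. Off $E$ we have $\operatorname{rot}c_x=\Phi^x$, so $w_i\equiv k_i\pmod m$, and $\theta'_i=\theta_i-w_i/m$ lies in $J(\mathbb{T})$. If $y$ and $P$ are as in \eqref{eq:deep}, then, with $C=C^P$, the value of $(1-\alpha)w_1+(1-\beta)w_2$ at $y$ is
\begin{multline*}
\bigl[C(y)-C(y-\beta)\bigr]-\bigl[C(y-\alpha)-C(y-\alpha-\beta)\bigr]\\
-\bigl[C(y)-C(y-\alpha)\bigr]+\bigl[C(y-\beta)-C(y-\alpha-\beta)\bigr]=0 .
\end{multline*}
Hence $(1-\alpha)\theta'_1+(1-\beta)\theta'_2=h$.
\end{proof}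

\subsection{Rounding a general flow}

Lemma~\ref{lem:reduce} is applied twice: first to move the fractions from the isometries $g_i$ onto translations, then to move them from arbitrary translations onto $\alpha$ and $\beta$.

\begin{proof}[Proof of Proposition~\ref{prop:round}]
There are $p_i\in J_+(\mathbb{R}^n)$ and $g_i\in H$ with $mf=\sum p_i$ and $mf'=\sum g_ip_i$. So $f-f'=\sum_i(1-g_i)\varphi_i$ with $\varphi_i=p_i/m\in J_m(\mathbb{R}^n)$. By Lemma~\ref{lem:reduce} for $\pi\varphi_i$ and Lemma~\ref{lem:torus}(b),
\[
\varphi_i=\rho_i+\sum_j(1-t_{ij})\eta_{ij},\qquad\rho_i\in J(\mathbb{R}^n),\quad\eta_{ij}\in J_m(\mathbb{R}^n),\quad t_{ij}\text{ translations}.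
\]
Let $\xi=f-f'-\sum_i(1-g_i)\rho_i\in J(\mathbb{R}^n)$. Then $\xi=\sum_{i,j}(1-g_i)(1-t_{ij})\eta_{ij}$, and by \eqref{eq:conj}
\[
\xi=\sum_l(1-t_l)\zeta_l\qquad(\text{finite sum, $t_l$ translations},\ \zeta_l\in J_m(\mathbb{R}^n)).
\]
Apply $\pi$, and write $\pi\zeta_l=\rho'_l+(1-\alpha)\eta_{l1}+(1-\beta)\eta_{l2}$ by Lemma~\ref{lem:reduce}. Since translations of $\mathbb{T}$ commute,
\[
\pi\xi-\sum_l(1-\bar t_l)\rho'_l=(1-\alpha)\theta_1+(1-\beta)\theta_2,\qquad\theta_i=\sum_l(1-\bar t_l)\eta_{li}\in J_m(\mathbb{T}).
\]
The left side is integral, so by Lemma~\ref{lem:round} the $\theta_i$ may be replaced by $\theta'_i\in J(\mathbb{T})$. Now $\pi\xi$ is a finite sum of terms $(1-\gamma)\eta$ with $\gamma\in\mathbb{T}$ and $\eta\in J(\mathbb{T})$. By Lemma~\ref{lem:torus}(b) with $m=1$ and $F=0$, $\xi$ is a finite sum of terms $(1-t)\psi$ with $t$ a translation and $\psi\in J(\mathbb{R}^n)$. All translations belong to $H$, so $\xi\in\mathcal{B}$ and $f-f'=\xi+\sum_i(1-g_i)\rho_i\in\mathcal{B}$.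
\end{proof}

This completes the proof of Theorem~\ref{thm:main}.

\section{The structure of the type monoid}\label{sec:types}

Let $K=J(\mathbb{R}^n)/\mathcal{B}$. The integral vanishes on $\mathcal{B}$, so it defines a homomorphism $\mu:K\to\mathbb{R}$. For bodies $A,C$ let $A\oplus C$ be a join of disjoint $H$-copies of $A$ and $C$, so that $[1_{A\oplus C}]=[1_A]+[1_C]$, and write $A\preceq B$ if $A\sim_HB'$ for some body $B'\subseteq B$. The monoid $M$ is exactly the monoid of types of bodies: if $f\in J_+(\mathbb{R}^n)$, then $f=\sum_{j\ge1}1_{\{f\ge j\}}$ is a finite sum, and translating the sets $\{f\ge j\}$ to disjoint positions and applying Lemma~\ref{lem:bodies}(a) gives a body $A$ with $[1_A]=[f]$.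

\begin{theorem}\label{thm:types}
Let $n\ge1$ and let $H$ be a group of isometries of $\mathbb{R}^n$ that contains all translations. Let $A,B,C$ be bodies and $m\ge1$.
\begin{enumerate}
\item[(1)] If $A\oplus C\sim_HB\oplus C$, then $A\sim_HB$.
\item[(2)] If $mA\preceq mB$, then $A\preceq B$.
\item[(3)] If $\mu(A)<\mu(B)$, then $A\preceq B$.
\item[(4)] There is a body $A'$, unique up to $\sim_H$, with $mA'\sim_HA$.
\item[(5)] $K$ is a $\mathbb{Q}$-vector space, and $[f]\mapsto f+\mathcal{B}$ is an isomorphism of $M$ onto $\{0\}\cup\{v\in K:\mu(v)>0\}$.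
\item[(6)] $A\sim_HB$ if and only if $1_A-1_B=\sum_{i=1}^r(1-g_i)\varphi_i$ almost everywhere for some $g_i\in H$ and tame real-valued functions $\varphi_i$.
\end{enumerate}
\end{theorem}

\begin{proof}
We use Lemma~\ref{lem:bodies}(d) throughout, and we first show that $A\preceq B$ if and only if $[1_A]\le[1_B]$. If $A\sim_HB'\subseteq B$, then $[1_B]=[1_A]+[1_B-1_{B'}]$. Conversely, let $1_A+z=\sum p_i$ and $1_B=\sum g_ip_i$ with $z\in J_+(\mathbb{R}^n)$. A common refinement gives $p_i=p_{i1}+p_{i2}$ with $\sum_ip_{i1}=1_A$. The function $\sum_ig_ip_{i1}\le1_B$ equals $1_{B'}$ for a body $B'$, which lies in $B$ by Lemma~\ref{lem:bodies}(b), and $[1_A]=[1_{B'}]$.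

We also record a consequence of Lemma~\ref{lem:compare}:
\begin{equation}\label{eq:positive}
\text{if }\psi\in J(\mathbb{R}^n)\text{ and }\textstyle\int\psi>0,\text{ then }\psi-f'\in\mathcal{B}\text{ for some }f'\in J_+(\mathbb{R}^n).
\end{equation}
Indeed $\int\psi^-<\int\psi^+$, so $[\psi^+]=[\psi^-]+[f']$ for some $f'$, and $\psi^+-\psi^--f'\in\mathcal{B}$.

(1) If $[1_A]+[1_C]=[1_B]+[1_C]$, then $1_A-1_B=(1_A+1_C)-(1_B+1_C)\in\mathcal{B}$, and Proposition~\ref{prop:integral} gives $[1_A]=[1_B]$.

(3) This is Lemma~\ref{lem:compare}.

(2) Let $a=[1_A]$, $b=[1_B]$ and $ma+z=mb$. Then $\mu(a)\le\mu(b)$. If the inequality is strict, use (3). If it is an equality, then $\mu(z)=0$, so $z=0$, $ma=mb$, and $a=b$ by Propositions~\ref{prop:round} and~\ref{prop:integral}.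

(4) We show that every $a=[f]\in M$ is $ma'$ for some $a'\in M$; for $a=0$ take $a'=0$. Let $\int f>0$. By Lemma~\ref{lem:reduce} for $\pi f/m$,
\[
\pi f=m\rho+(1-\alpha)(m\eta_1)+(1-\beta)(m\eta_2),\qquad\rho,\ m\eta_1,\ m\eta_2\in J(\mathbb{T}).
\]
By Lemma~\ref{lem:torus}(b) for integral functions, $f-m\tilde\rho\in\mathcal{B}$. Since $\int\tilde\rho=\frac1m\int f>0$, \eqref{eq:positive} gives $f'\in J_+(\mathbb{R}^n)$ with $\tilde\rho-f'\in\mathcal{B}$. Then $f-mf'\in\mathcal{B}$, and $[f]=m[f']$ by Proposition~\ref{prop:integral}. For $f=1_A$ let $A'$ be a body with $[1_{A'}]=[f']$. If $mA'\sim_HA\sim_HmA''$, then $A'\sim_HA''$ by Theorem~\ref{thm:main}.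

(5) The map is additive, and it is well defined and injective by Proposition~\ref{prop:integral}. A nonzero element of $M$ has positive measure, so the image lies in the stated set, and by \eqref{eq:positive} it is all of it. Every element of $K$ has the form $(f-f')+\mathcal{B}$ with $f,f'\in J_+(\mathbb{R}^n)$. By the proof of (4), $f+\mathcal{B}$ and $f'+\mathcal{B}$ are divisible by $m$, so $K$ is divisible. If $m(f-f')\in\mathcal{B}$, then $m[f]=m[f']$ by Proposition~\ref{prop:integral} and $f-f'\in\mathcal{B}$ by Proposition~\ref{prop:round}, so $K$ is torsion-free. A divisible torsion-free abelian group is a $\mathbb{Q}$-vector space, since division by each $m\ge1$ is possible and unique.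

(6) If $A\sim_HB$, take for $\varphi_i$ the indicators of the pieces. Conversely, fix Jordan representatives of the $\varphi_i$ and let $W\subseteq\mathbb{R}$ be the $\mathbb{Q}$-span of $1$ and their finitely many values. Extend $1$ to a basis of $W$ and let $\Lambda:W\to\mathbb{Q}$ be the coordinate of $1$; it is additive and fixes every integer. Applying $\Lambda$ to the values of both sides gives $1_A-1_B=\sum_i(1-g_i)(\Lambda\circ\varphi_i)$, where the $\Lambda\circ\varphi_i$ are rational-valued Jordan functions by (J2). If $m$ is a common denominator of their values, then $m(1_A-1_B)\in\mathcal{B}$. Since $K$ is torsion-free, $1_A-1_B\in\mathcal{B}$, and $A\sim_HB$ by Proposition~\ref{prop:integral}.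
\end{proof}

\begin{thebibliography}{9}

\bibitem{BT}
\emph{The Banach-Tarski Paradox},
\texttt{https://home.agh.edu.pl/\allowbreak\~{}rudol/\allowbreak Paradoxes/\allowbreak OLD/\allowbreak Banach-Tarski\%20Paradox.pdf}.

\bibitem{Conze}
Conze, 1972.

\bibitem{KW}
Katznelson and Weiss, 1972.

\end{thebibliography}
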